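
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Martin's axiom for $\sigma$-centered orders\\ yields a MAD $\sigma$-set}


\begin{abstract}
We show that MA($\sigma$-centered) implies the existence of a maximal almost disjoint family of subsets of $\omega$ that, as a subspace of the Cantor space, is a $\sigma$-set: each of its relative Borel subsets is a relative $G_\delta$. The family can be chosen to extend any prescribed infinite almost disjoint family of size less than $\mathfrak c$. Moreover, the class of Borel sets can be replaced by the possibly larger class generated from the open sets by complements and unions of fewer than $\mathfrak c$ sets. The new members of the family are sufficiently generic for a Hechler-type forcing whose basic neighborhoods are closed in the usual topology of $[\omega]^\omega$. The main point is a rank argument showing that the countable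 codes chosen for Borel sets remain valid while the family grows.
\end{abstract}

\section{The question and the result}

\subsection{Definitions and the problem}

Write $[\omega]^\omega$ for the set of infinite subsets of $\omega$. We identify a set $x\in[\omega]^\omega$ with its characteristic function, so that $[\omega]^\omega$ is a subspace of the Cantor space $2^\omega$. Sets $a,b\in[\omega]^\omega$ are \emph{almost disjoint} if $a\cap b$ is finite. A family $\mathcal A\subseteq[\omega]^\omega$ is \emph{almost disjoint} (AD) if its members are pairwise almost disjoint. It is \emph{maximal almost disjoint} (MAD) if, in addition, every $x\in[\omega]^\omega$ has infinite intersection with some member of $\mathcal A$.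

For $S\subseteq X\subseteq 2^\omega$ we say that $S$ is \emph{relatively $G_\delta$} (relatively $F_\sigma$) in $X$ if $S=X\cap G$ for some $G_\delta$ (some $F_\sigma$) set $G\subseteq2^\omega$. An uncountable set $X\subseteq 2^\omega$ is a \emph{$\sigma$-set} if $X\cap B$ is relatively $G_\delta$ in $X$ for every Borel set $B\subseteq 2^\omega$. Taking complements, $X\cap B$ is then also relatively $F_\sigma$. So on a $\sigma$-set the Borel hierarchy collapses to its second level. A \emph{MAD $\sigma$-set} is a MAD family which is a $\sigma$-set.

The two requirements pull in different directions. Being a $\sigma$-set is a thinness property, inherited by uncountable subsets, while maximality asks that nothing can be added. Maximality alone certainly does not help.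

\begin{example}\label{ex:branches}
\emph{Some MAD families are not $\sigma$-sets.} Identify $\omega$ with the set $2^{<\omega}$ of finite binary sequences, and for $z\in 2^\omega$ let $b_z=\{z{\restriction}n:n\in\omega\}$. Two different branches share only finitely many nodes, so $\mathcal P=\{b_z:z\in2^\omega\}$ is AD. The map $z\mapsto b_z$ is continuous and injective, and $2^\omega$ is compact, so $\mathcal P$ is homeomorphic to $2^\omega$. Let $\mathcal A\supseteq\mathcal P$ be any AD family, and let $Q$ be a countable dense subset of $\mathcal P$. If the Borel set $Q$ were $\mathcal A\cap G$ for a $G_\delta$ set $G$, then $Q=\mathcal P\cap G$ would be a dense $G_\delta$ in $\mathcal P$. As $\mathcal P$ has no isolated points and $Q$ is countable, $\mathcal P\setminus Q$ is a dense $G_\delta$ in $\mathcal P$ as well. These two sets are disjoint, contradicting the Baire category theorem. So $\mathcal A$ is not a $\sigma$-set. By Zorn's lemma some such $\mathcal A$ is MAD.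
\end{example}

In a partial order, elements are \emph{compatible} if they have a common lower bound. A subset is \emph{centered} if any finitely many of its elements have a common lower bound, and the order is \emph{$\sigma$-centered} if it is a countable union of centered subsets. A subset is \emph{dense} if below every element of the order there is an element of the subset. A \emph{filter} is a nonempty upward closed subset $G$ in which any two elements have a common lower bound that belongs to $G$. Finally, MA($\sigma$-centered) is the statement:
\begin{quote}
for every $\sigma$-centered partial order $\mathbb P$ and every family of fewer than $\mathfrak c$ dense subsets of $\mathbb P$, there is a filter $G\subseteq\mathbb P$ meeting every member of the family.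
\end{quote}

In \cite{MAD} it is shown that CH implies the existence of a MAD $\sigma$-set, and it is conjectured there that MA($\sigma$-centered) does as well. The guess is natural: under MA($\sigma$-centered), sets of size less than $\mathfrak c$ behave in many respects like countable ones, and a recursion of length $\omega_1$ over countable sets may have an analogue of length $\mathfrak c$. We prove the conjecture in a stronger form.

Let $\mathfrak B$ be the smallest family of subsets of $2^\omega$ that contains all open sets and is closed under complements and under unions of fewer than $\mathfrak c$ members. It contains all Borel sets.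

\begin{theorem}\label{thm:main}
Assume MA($\sigma$-centered). Let $\mathcal A_0\subseteq[\omega]^\omega$ be an infinite almost disjoint family with $|\mathcal A_0|<\mathfrak c$. Then there is a MAD family $\mathcal A\supseteq\mathcal A_0$ with $|\mathcal A|=\mathfrak c$ such that for every $B\in\mathfrak B$ the set $\mathcal A\cap B$ is both relatively $F_\sigma$ and relatively $G_\delta$ in $\mathcal A$. In particular, $\mathcal A$ is a MAD $\sigma$-set.
\end{theorem}

Starting from a partition of $\omega$ into infinitely many infinite sets, we obtain the conjecture.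

\begin{corollary}
MA($\sigma$-centered) implies that there is a MAD $\sigma$-set.
\end{corollary}

Neither hypothesis on $\mathcal A_0$ can be dropped. The finite family $\{\omega\}$ is already maximal, and by Example~\ref{ex:branches} the family $\mathcal P$, which has size $\mathfrak c$, is contained in no MAD $\sigma$-set.

\subsection{Strategy}

Under MA($\sigma$-centered) every subset of a set $X$ with $|X|<\mathfrak c$ is relatively $G_\delta$ and relatively $F_\sigma$ in $X$ (Lemma~\ref{lem:Q}). This does not settle the matter, since under MA($\sigma$-centered) infinite MAD families have size $\mathfrak c$ (Proposition~\ref{prop:limit}). But it disposes of initial segments. Suppose we build $\mathcal A=\{a_\alpha:\alpha<\mathfrak c\}$ by recursion and put $\mathcal A_\beta=\{a_\xi:\xi<\beta\}$. To make $\mathcal A\cap B$ relatively $F_\sigma$ for a set $B$ that is considered at stage $\beta$, it then suffices to do two things: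
\begin{enumerate}
\item[(I)] find one $F_\sigma$ set that agrees with $B$ on \emph{all later} points $a_\alpha$, $\alpha\ge\beta$;
\item[(II)] separate $\mathcal A_\beta$ from $\{a_\alpha:\alpha\ge\beta\}$ by two disjoint $F_\sigma$ subsets of $[\omega]^\omega$.
\end{enumerate}
Treating the complement of $B$ in the same way, we see that $\mathcal A\cap B$ is also relatively $G_\delta$.

For (II) we fix a function $g_\beta$ that eventually dominates the enumerations of all old sets, and make the enumerations of all later sets eventually larger than $g_\beta$. For (I) we choose $a_\alpha$ sufficiently generic. A generic point lies in a Borel set exactly when some condition satisfied by the point decides so. If there are countably many deciding conditions, and the set of points satisfying a given condition is closed, then this is an $F_\sigma$ description. A forcing that serves both purposes and makes $a_\alpha$ almost disjoint from $\mathcal A_\alpha$ is of Hechler type; it is defined in Section~\ref{sec:forcing}.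

The following observation explains why (I) alone is not enough, and in particular why it would not do to choose points that avoid more and more meager sets, as Cohen generic points do.

\begin{remark}
Let $X\subseteq2^\omega$ be dense in $2^\omega$, $|X|=\mathfrak c$, and suppose that $X$ meets every meager set in fewer than $\mathfrak c$ points. Then $X$ is not a $\sigma$-set. Indeed, choose a countable $Q\subseteq X$ dense in $2^\omega$. If $Q=X\cap G$ with $G$ a $G_\delta$, then $X\setminus Q$ is contained in the $F_\sigma$ set $2^\omega\setminus G$. The closed sets that make up $2^\omega\setminus G$ miss the dense set $Q$, so they are nowhere dense. Hence $|X\setminus Q|<\mathfrak c$, a contradiction.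
\end{remark}

The real difficulty lies in (I). The forcing that produces $a_\alpha$ depends on $\mathcal A_\alpha$, so it changes at every stage, whereas the description of $B$ is fixed at stage $\beta$, when only $\mathcal A_\beta$ is known. We have to ensure that the conditions found at stage $\beta$ still suffice to decide $B$ at all later stages. Section~\ref{sec:rank} shows in an example how this can fail when a set is added, and gives a criterion under which it does not fail. In Section~\ref{sec:constr} we check that the criterion is met if each new set is itself generic.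

\subsection{Conventions}

A natural number is the set of its predecessors, so $x\cap m=\{j\in x:j<m\}$. For $s\subseteq\omega$ finite and $x\subseteq\omega$ finite or infinite, $s\sqsubseteq x$ means that $s$ is an initial segment of $x$, i.e.\ $s\subseteq x$ and every element of $x\setminus s$ is greater than $\max s$. We put $\max\emptyset=-1$. The family of finite subsets of a set $Y$ is $[Y]^{<\omega}$, and $[Y]^{<\mathfrak c}$ is the family of its subsets of size less than $\mathfrak c$. For $k<|x|$ let $e_x(k)$ be the $k$-th element of $x$, counting from $0$; for each $k$ the map $x\mapsto e_x(k)$ is continuous on $[\omega]^\omega$. As usual, $x\subseteq^*y$ means that $x\setminus y$ is finite, $h\le^*g$ means that $h(k)\le g(k)$ for all but finitely many $k$, and $\exists^\infty$ means ``there are infinitely many''. A set $x$ is \emph{almost covered} by a finite family $F$ of sets if $x\subseteq^*\bigcup F$.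

\section{Two consequences of MA(\texorpdfstring{$\sigma$}{sigma}-centered)}

The first lemma handles the points of $\mathcal A_\beta$ and supplies the cardinal arithmetic for the bookkeeping. The second supplies the functions $g_\beta$.

\begin{lemma}\label{lem:Q}
Assume MA($\sigma$-centered).
\begin{enumerate}
\item[(a)] If $X\subseteq2^\omega$ and $|X|<\mathfrak c$, then every $Y\subseteq X$ is relatively $G_\delta$ and relatively $F_\sigma$ in $X$.
\item[(b)] $2^\kappa=\mathfrak c$ for every infinite $\kappa<\mathfrak c$; moreover $|[\mathfrak c]^{<\mathfrak c}|=\mathfrak c$, and $\mathfrak c$ is regular.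
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We want a set $W\subseteq2^{<\omega}$ such that the points of $Y$, and no other points of $X$, have infinitely many restrictions in $W$. Conditions are pairs $(w,H)$ with $w\subseteq2^{<\omega}$ and $H\subseteq X\setminus Y$ both finite. Let $(w',H')\le(w,H)$ iff $w\subseteq w'$, $H\subseteq H'$, and no element of $w'\setminus w$ has the form $x{\restriction}n$ with $x\in H$. This relation is transitive. Finitely many conditions $(w,H_i)$ with the same $w$ have the lower bound $(w,\bigcup_iH_i)$, and there are countably many $w$, so the order is $\sigma$-centered.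

For $x\in X\setminus Y$ the set $\{(w,H):x\in H\}$ is dense, as $(w,H\cup\{x\})\le(w,H)$. For $y\in Y$ and $n\in\omega$ the set $\{(w,H):\exists k\ge n\ \,y{\restriction}k\in w\}$ is dense: since $y\notin H$, there is $k\ge n$ with $y{\restriction}k\ne x{\restriction}k$ for all $x\in H$, and $(w\cup\{y{\restriction}k\},H)\le(w,H)$. These are fewer than $\mathfrak c$ sets. Let $G$ be a filter meeting all of them and let $W=\bigcup_{(w,H)\in G}w$. If $y\in Y$, then $y{\restriction}k\in W$ for infinitely many $k$. If $x\in X\setminus Y$, pick $(w,H)\in G$ with $x\in H$. Every $x{\restriction}n\in W$ is in $w$: it is in $w'$ for some $(w',H')\in G$, hence in $w''$ for a common lower bound $(w'',H'')\in G$ of $(w,H)$ and $(w',H')$, and $(w'',H'')\le(w,H)$ excludes $x{\restriction}n\in w''\setminus w$. So only finitely many $x{\restriction}n$ are in $W$. Thus $Y=X\cap\{x\in2^\omega:\exists^\infty n\ x{\restriction}n\in W\}$, and the last set is $G_\delta$. Applying this to $X\setminus Y$ shows that $Y$ is also relatively $F_\sigma$.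

(b) Let $\kappa<\mathfrak c$ be infinite and choose $X\subseteq2^\omega$ of size $\kappa$. By (a) the $2^\kappa$ subsets of $X$ are traces of $G_\delta$ sets, of which there are $\mathfrak c$. So $2^\kappa=\mathfrak c$, and $\mathfrak c^\kappa=(2^\kappa)^\kappa=2^\kappa=\mathfrak c$. Summing over the at most $\mathfrak c$ cardinals below $\mathfrak c$ we get $|[\mathfrak c]^{<\mathfrak c}|=\mathfrak c$. By K\"onig's theorem $\mathfrak c^{\mathrm{cf}(\mathfrak c)}>\mathfrak c$, so $\mathrm{cf}(\mathfrak c)<\mathfrak c$ is impossible.
\end{proof}

\begin{lemma}\label{lem:b}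
Assume MA($\sigma$-centered). If $H\subseteq\omega^\omega$ and $|H|<\mathfrak c$, then there is $g\in\omega^\omega$ with $h\le^*g$ for all $h\in H$.
\end{lemma}

\begin{proof}
Conditions are pairs $(u,K)$ with $u\in\omega^{<\omega}$ and $K\in[H]^{<\omega}$. Let $(u',K')\le(u,K)$ iff $u\subseteq u'$, $K\subseteq K'$, and $u'(i)\ge h(i)$ for all $h\in K$ and $i\in\mathrm{dom}(u')\setminus\mathrm{dom}(u)$. Conditions with the same $u$ form a centered set, so the order is $\sigma$-centered. The sets $\{(u,K):h\in K\}$ for $h\in H$ and $\{(u,K):|u|\ge n\}$ for $n\in\omega$ are dense. If a filter $G$ meets them, then $g=\bigcup_{(u,K)\in G}u$ is in $\omega^\omega$, and if $h\in K$, $(u,K)\in G$, then $g(i)\ge h(i)$ for all $i\ge|u|$.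
\end{proof}

\section{The forcing and its topology}\label{sec:forcing}

Let $\mathcal A$ be an infinite AD family. If $F\subseteq\mathcal A$ is finite, then $\omega\setminus\bigcup F$ is infinite, because it contains all but finitely many elements of any $b\in\mathcal A\setminus F$. This is where infiniteness is used.

We want to approximate a new set $x$ by a finite initial segment $s$ together with two promises about the elements still to come: they avoid finitely many members of $\mathcal A$, and they are large. ``Large'' may depend on the part of $x$ built so far.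

\begin{definition}
A \emph{condition} in $P(\mathcal A)$ is a triple $p=(s_p,\varphi_p,F_p)$ with $s_p\in[\omega]^{<\omega}$ (the \emph{stem}), $\varphi_p:[\omega]^{<\omega}\to\omega$, and $F_p\in[\mathcal A]^{<\omega}$. A finite or infinite set $x\subseteq\omega$ \emph{obeys} $p$ if $s_p\sqsubseteq x$ and
\[
m\notin\textstyle\bigcup F_p\quad\text{and}\quad m\ge\varphi_p(x\cap m)\qquad\text{for every }m\in x\setminus s_p .
\]
Let $T_p$ be the set of finite sets and $[p]$ the set of infinite sets that obey $p$. Let $q\le p$ iff $s_q\in T_p$, $\varphi_q\ge\varphi_p$ pointwise, and $F_q\supseteq F_p$.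
\end{definition}

If $x$ obeys $p$ and $s_p\sqsubseteq t\sqsubseteq x$, then $t$ obeys $p$. Also, $T_p$ and $[p]$ depend only on $p$ and not on $\mathcal A$. If $\mathcal A\subseteq\mathcal A'$, then $P(\mathcal A)\subseteq P(\mathcal A')$. So conditions keep their meaning when $\mathcal A$ grows; only new conditions appear.

A number $m$ is \emph{legal} for $p$ if $m>\max s_p$, $m\ge\varphi_p(s_p)$ and $m\notin\bigcup F_p$. Then $(s_p\cup\{m\},\varphi_p,F_p)\le p$, and we say that this condition arises by \emph{adding $m$ to $p$}. All but finitely many elements of the infinite set $\omega\setminus\bigcup F_p$ are legal. Repeatedly adding legal numbers yields an infinite set obeying $p$, so $[p]\neq\emptyset$. Finally, if a finite set $t$ obeys both $p$ and $q$, put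
\[
p\wedge_tq=(t,\max(\varphi_p,\varphi_q),F_p\cup F_q).
\]

\begin{lemma}\label{lem:basic}
Let $p,q\in P(\mathcal A)$.
\begin{enumerate}
\item[(a)] If $q\le p$, then every set that obeys $q$ obeys $p$; in particular $[q]\subseteq[p]$. The relation $\le$ is transitive.
\item[(b)] If $t\in T_p\cap T_q$, then $p\wedge_tq\le p,q$, and every $x\sqsupseteq t$ that obeys both $p$ and $q$ obeys $p\wedge_tq$.
\item[(c)] $[p]\cap[q]\ne\emptyset$ iff $T_p\cap T_q\ne\emptyset$ iff $p$ and $q$ are compatible.
\item[(d)] Finitely many conditions with the same stem have a common lower bound. Hence $P(\mathcal A)$ is $\sigma$-centered, and a set of conditions with pairwise disjoint sets $[p]$ is countable.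
\item[(e)] $[p]$ is closed in $[\omega]^\omega$ with respect to the usual topology.
\item[(f)] The sets $[p]$, $p\in P(\mathcal A)$, form a base of a topology $\tau_{\mathcal A}$ on $[\omega]^\omega$ which refines the usual one.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x$ obey $q$. Then $s_p\sqsubseteq s_q\sqsubseteq x$. Let $m\in x\setminus s_p$. If $m\in s_q$, then $s_q\cap m=x\cap m$, and since $s_q$ obeys $p$, $m\notin\bigcup F_p$ and $m\ge\varphi_p(x\cap m)$. If $m\notin s_q$, then $m\notin\bigcup F_q\supseteq\bigcup F_p$ and $m\ge\varphi_q(x\cap m)\ge\varphi_p(x\cap m)$. So $x$ obeys $p$. If $r\le q\le p$, then $s_r$ obeys $q$, hence $p$; the rest of $r\le p$ is immediate.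

(b) The first part is the definition. For the second, an element $m$ of $x\setminus t$ is in neither $s_p$ nor $s_q$, so it satisfies the requirements of both conditions.

(c) If $x\in[p]\cap[q]$, then a finite initial segment of $x$ that contains $s_p\cup s_q$ is in $T_p\cap T_q$. If $t\in T_p\cap T_q$, then $p,q$ are compatible by (b). If $r\le p,q$, then $\emptyset\ne[r]\subseteq[p]\cap[q]$ by (a).

(d) Conditions $p_0,\dots,p_n$ with stem $s$ have the lower bound $(s,\max_i\varphi_{p_i},\bigcup_iF_{p_i})$, and there are only countably many stems. If $[p]\cap[q]=\emptyset$, then $p$ and $q$ are incompatible by (c), so they have different stems.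

(e) If $x\in[\omega]^\omega$ does not obey $p$, then either $s_p\not\sqsubseteq x$ or some $m\in x\setminus s_p$ violates a requirement. This is determined by $x\cap n$ for a large $n$, so it also holds for all $x'$ with $x'\cap n=x\cap n$.

(f) Let $x\in[p]\cap[q]$ and let $t\sqsubseteq x$ be finite with $s_p,s_q\sqsubseteq t$. Then $t\in T_p\cap T_q$, and $x\in[p\wedge_tq]\subseteq[p]\cap[q]$ by (b) and (a). For $u\subseteq n\in\omega$ we have $\{x\in[\omega]^\omega:x\cap n=u\}=[(u,n,\emptyset)]$, where the second $n$ denotes the constant function. These sets cover $[\omega]^\omega$ and form a base of the usual topology.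
\end{proof}

For a set $E$ of conditions let $U(E)=\bigcup_{e\in E}[e]$. If $E\subseteq P(\mathcal A)$, then $U(E)$ is $\tau_{\mathcal A}$-open, and if $E$ is \emph{countable}, then $U(E)$ is also $F_\sigma$ in the usual topology of $[\omega]^\omega$, by (e). Thus a countable family of conditions can serve as a code of an $F_\sigma$ set.

\begin{definition}
A set $D\subseteq P(\mathcal A)$ is \emph{predense} in $P(\mathcal A)$ if for every $p\in P(\mathcal A)$ there is $d\in D$ with $T_p\cap T_d\neq\emptyset$; by Lemma~\ref{lem:basic}(c) this says that every $p$ is compatible with some $d\in D$.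
\end{definition}

Now we come to the step that turns complements into countable codes. The complement of a $\tau_{\mathcal A}$-open set $O$ need not be $\tau_{\mathcal A}$-open. But every $p$ has an extension that decides membership in $O$ in one way or the other.

\begin{lemma}\label{lem:decide}
Let $O\subseteq[\omega]^\omega$ be $\tau_{\mathcal A}$-open. There are countable sets $E^+,E^-\subseteq P(\mathcal A)$ such that $U(E^-)\subseteq O$, $U(E^+)\cap O=\emptyset$, and $E^+\cup E^-$ is predense in $P(\mathcal A)$.
\end{lemma}

\begin{proof}
By Zorn's lemma let $E^-$ be a maximal set of conditions $p$ with $[p]\subseteq O$ and pairwise disjoint sets $[p]$, and let $E^+$ be a maximal set of conditions $p$ with $[p]\cap O=\emptyset$ and pairwise disjoint sets $[p]$. Both are countable by Lemma~\ref{lem:basic}(d). Let $p\in P(\mathcal A)$. If $[p]\cap O=\emptyset$, then $[p]$ meets $[e]$ for some $e\in E^+$ by maximality. Otherwise $[p]\cap O$ is nonempty and $\tau_{\mathcal A}$-open, so there is $q\in P(\mathcal A)$ with $[q]\subseteq[p]\cap O$. By maximality $[q]$, hence $[p]$, meets $[e]$ for some $e\in E^-$. In both cases $T_p\cap T_e\ne\emptyset$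 by Lemma~\ref{lem:basic}(c).
\end{proof}

So for every $x\in U(E^+\cup E^-)$ we have $x\notin O$ iff $x\in U(E^+)$. This is useful for a point $x$ generic for $P(\mathcal A)$. For a point generic for $P(\mathcal A')$, where $\mathcal A'\supseteq\mathcal A$, we need $E^+\cup E^-$ to be predense in $P(\mathcal A')$ as well.

\section{When does a predense set stay predense?}\label{sec:rank}

Throughout this section $\mathcal A$ is an infinite AD family.

\subsection{The smallest instance}

\begin{example}\label{ex:y}
Let $y\in[\omega]^\omega$ be such that no finite subfamily of $\mathcal A$ almost covers $y$, and consider the $G_\delta$ set $B_y=\{x\in[\omega]^\omega:x\cap y\text{ is infinite}\}$. For $n\in\omega$ let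
\[
D_n=\{d\in P(\mathcal A):|s_d\cap y|\ge n\}.
\]
Every $p\in P(\mathcal A)$ has an extension in $D_n$: the set $y\setminus\bigcup F_p$ is infinite, so we may add $n$ legal elements of $y$ to $p$, one after the other. So $D_n$ is predense. A point that lies in $U(D_n)$ for all $n$ is in $B_y$. Thus for such points a code of $B_y$ is simply $E^+=\{(\emptyset,0,\emptyset)\}$, with $U(E^+)=[\omega]^\omega$.

Now add a set $a$ to $\mathcal A$, where $\mathcal A\cup\{a\}$ is AD. Suppose first that $y\subseteq^*a\cup\bigcup F$ for some finite $F\subseteq\mathcal A$; say every element of $y$ that is at least $n_0$ is in $a\cup\bigcup F$. Then no set obeying the new condition $(\emptyset,n_0,F\cup\{a\})$ meets $y$. So $D_1$ is no longer predense, and our code of $B_y$ has become wrong: a point almost disjoint from $a$ and from all members of $F$ is not in $B_y$.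

Suppose on the other hand that $y\setminus(a\cup\bigcup F)$ is infinite for all finite $F\subseteq\mathcal A$. Let $p\in P(\mathcal A\cup\{a\})$. As before, $p$ has an extension $q\in P(\mathcal A\cup\{a\})$ with $|s_q\cap y|\ge n$. Then $d=(s_q,0,\emptyset)$ is in $D_n$ and $s_q\in T_p\cap T_d$. So $D_n$ is still predense.
\end{example}

In the example, $a$ may meet $y$ in an infinite set. If $y$ is almost disjoint from all members of $\mathcal A$, then for the sake of maximality some later set even has to. But $a$ must not swallow almost all of $y\setminus\bigcup F$. A generic $a$ behaves correctly: given any $p$, we can skip a large element $m$ of $y\setminus\bigcup F$ by adding to $p$ some legal $m'>m$.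

For an arbitrary predense set $D$, what plays the role of $y\setminus\bigcup F$? Predensity in $P(\mathcal A\cup\{a\})$ is a statement about all conditions, in particular about all $(s,\varphi,F\cup\{a\})$ with $F\in[\mathcal A]^{<\omega}$. We cannot treat the functions $\varphi$ one by one when choosing $a$: there are $\mathfrak c$ of them, and MA handles only fewer than $\mathfrak c$ requirements. The rank introduced next eliminates $\varphi$. It replaces predensity by infinite sets $W_F(t)$ of ``useful next elements'', indexed only by finite sets $F\subseteq\mathcal A$ and $t\subseteq\omega$.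

\subsection{Ranks}

Fix $D\subseteq P(\mathcal A)$, let $C=\bigcup_{d\in D}T_d$, and let $F$ be a finite set of subsets of $\omega$. Let $R_0=C$, and for an ordinal $\rho>0$ let
\[
R_\rho=R_{<\rho}\cup\bigl\{t\in[\omega]^{<\omega}:\ t\cup\{m\}\in R_{<\rho}\text{ for infinitely many }m>\max t\text{ with }m\notin\textstyle\bigcup F\bigr\},
\]
where $R_{<\rho}=\bigcup_{\sigma<\rho}R_\sigma$. The \emph{rank} $\mathrm{rk}_F(t)$ is the least $\rho$ with $t\in R_\rho$, and $\mathrm{rk}_F(t)=\infty$ if there is no such $\rho$; we let $\rho<\infty$ for all ordinals $\rho$. Thus $\mathrm{rk}_F(t)=0$ iff $t\in C$. When $D$ has to be mentioned, we speak of the rank computed from $D$. For $0<\mathrm{rk}_F(t)<\infty$ put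
\[
W_F(t)=\bigl\{m>\max t:\ m\notin\textstyle\bigcup F,\ \mathrm{rk}_F(t\cup\{m\})<\mathrm{rk}_F(t)\bigr\}.
\]
Directly from the definition we have:
\begin{enumerate}
\item[(R1)] If $0<\mathrm{rk}_F(t)<\infty$, then $W_F(t)$ is infinite, since $t\in R_\rho\setminus R_{<\rho}$ for $\rho=\mathrm{rk}_F(t)$.
\item[(R2)] If $\mathrm{rk}_F(t)=\infty$, then $\mathrm{rk}_F(t\cup\{m\})=\infty$ for all but finitely many $m\in\omega\setminus\bigcup F$ with $m>\max t$. Otherwise $t\in R_\rho$ for any $\rho$ that exceeds all those ranks $\mathrm{rk}_F(t\cup\{m\})$ which are ordinals.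
\end{enumerate}

That $\mathrm{rk}_F(t)$ is an ordinal says, roughly, that $C$ can be reached from $t$ by adding elements outside $\bigcup F$, each as large as we like, while the ordinal counts down.

\begin{example}
In Example~\ref{ex:y} let $D=D_n$. Then $C=\{t:|t\cap y|\ge n\}$. Let $F\subseteq\mathcal A$ be finite. As $y\setminus\bigcup F$ is infinite, induction on $\rho<\omega$ gives $R_\rho=\{t:|t\cap y|\ge n-\rho\}$. So $\mathrm{rk}_F(t)=\max(n-|t\cap y|,0)$. If $|t\cap y|<n$, then $W_F(t)=\{m\in y\setminus\bigcup F:m>\max t\}$. Up to finitely many elements, this is the set $y\setminus\bigcup F$ from before.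

Ranks need not be finite. Let $D=\{(s,0,\emptyset):s\neq\emptyset,\ |s|>\min s\}$ and let $F\subseteq\mathcal A$ be finite. Then $C=\{t\neq\emptyset:|t|>\min t\}$ and $\mathrm{rk}_F(t)=\max(\min t+1-|t|,0)$ for $t\ne\emptyset$. In particular $\mathrm{rk}_F(\{m\})=m$, so $\mathrm{rk}_F(\emptyset)=\omega$.
\end{example}

\begin{lemma}\label{lem:rank}
A set $D\subseteq P(\mathcal A)$ is predense in $P(\mathcal A)$ iff $\mathrm{rk}_F(t)<\infty$ for all $F\in[\mathcal A]^{<\omega}$ and all $t\in[\omega]^{<\omega}$.
\end{lemma}

\begin{proof}
Suppose all these ranks are ordinals, and let $p=(s,\varphi,F)\in P(\mathcal A)$. Start with $t_0=s\in T_p$. As long as $\mathrm{rk}_F(t_i)>0$, use (R1) to choose $m\in W_F(t_i)$ with $m\ge\varphi(t_i)$, and put $t_{i+1}=t_i\cup\{m\}$. Then $t_{i+1}\in T_p$ and $\mathrm{rk}_F(t_{i+1})<\mathrm{rk}_F(t_i)$. There is no infinite decreasing sequence of ordinals, so some $t_i\in T_p$ has rank $0$, that is, $t_i\in T_p\cap C$.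

Conversely, suppose $\mathrm{rk}_F(s)=\infty$ for some $s$ and some $F\in[\mathcal A]^{<\omega}$. We choose $\varphi$ so that rank $\infty$ is never lost. If $\mathrm{rk}_F(t)=\infty$, let $\varphi(t)$ be the least $k$ such that $\mathrm{rk}_F(t\cup\{m\})=\infty$ for all $m\ge k$ with $m>\max t$ and $m\notin\bigcup F$; it exists by (R2). Let $\varphi(t)=0$ for all other $t$. Then $p=(s,\varphi,F)\in P(\mathcal A)$. We show by induction on $|t\setminus s|$ that every $t\in T_p$ has rank $\infty$. For $t=s$ this is given. Otherwise let $m=\max t$. Then $m\notin s$, $t\cap m\in T_p$ has rank $\infty$ by induction, and since $m\notin\bigcup F$ and $m\ge\varphi(t\cap m)$, also $t=(t\cap m)\cup\{m\}$ has rank $\infty$. Hence $T_p\cap C=\emptyset$, and $D$ is not predense.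
\end{proof}

\begin{lemma}[Preservation]\label{lem:pres}
Let $D$ be predense in $P(\mathcal A)$ and let $\mathcal A\cup\{a\}$ be AD. Suppose that $W_F(s)\setminus a$ is infinite for all $F\in[\mathcal A]^{<\omega}$ and all $s\in[\omega]^{<\omega}$ with $\mathrm{rk}_F(s)>0$. Then $D$ is predense in $P(\mathcal A\cup\{a\})$.
\end{lemma}

\begin{proof}
Let $F\in[\mathcal A]^{<\omega}$. All ranks $\mathrm{rk}_F(s)$ are ordinals by Lemma~\ref{lem:rank}, so the hypothesis makes sense. We show
\[
\mathrm{rk}_{F\cup\{a\}}(s)\le\mathrm{rk}_F(s)\qquad\text{for all }s\in[\omega]^{<\omega}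
\]
by induction on $\rho=\mathrm{rk}_F(s)$. If $\rho=0$, then $s\in C$, and $C$ does not depend on $F$. Let $\rho>0$. For each of the infinitely many $m\in W_F(s)\setminus a$ we have $m>\max s$, $m\notin a\cup\bigcup F$, and by induction $\mathrm{rk}_{F\cup\{a\}}(s\cup\{m\})\le\mathrm{rk}_F(s\cup\{m\})<\rho$. So $\mathrm{rk}_{F\cup\{a\}}(s)\le\rho$.

Every finite subset of $\mathcal A\cup\{a\}$ is $F$ or $F\cup\{a\}$ for some $F\in[\mathcal A]^{<\omega}$. So all ranks for finite subsets of $\mathcal A\cup\{a\}$ are ordinals, and Lemma~\ref{lem:rank} for $\mathcal A\cup\{a\}$ shows that $D$ is predense in $P(\mathcal A\cup\{a\})$.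
\end{proof}

\section{The construction}\label{sec:constr}

Assume MA($\sigma$-centered). Let $\mathcal A_0$ be as in Theorem~\ref{thm:main}, let $\kappa=|\mathcal A_0|$, so $\omega\le\kappa<\mathfrak c$, and let $\{a_\xi:\xi<\kappa\}$ be a one-to-one enumeration of $\mathcal A_0$. We construct $a_\alpha$ for $\kappa\le\alpha<\mathfrak c$ and write $\mathcal A_\alpha=\{a_\xi:\xi<\alpha\}$ for $\kappa\le\alpha\le\mathfrak c$; thus $\mathcal A_\kappa$ is the given family.

\subsection{Bookkeeping}

We list the sets in $\mathfrak B$ so that each is either basic clopen or built from earlier ones by a single operation, the complement of a union. Let $(N_i)_{i<\omega}$ list the sets $\{x\in2^\omega:x\cap n=u\}$ for $u\subseteq n\in\omega$. By Lemma~\ref{lem:Q}(b), $|[\mathfrak c]^{<\mathfrak c}\times\mathfrak c|=\mathfrak c$. So there is a list $(\theta_\alpha)_{\kappa+\omega\le\alpha<\mathfrak c}$ of elements of $[\mathfrak c]^{<\mathfrak c}$ in which every element of $[\mathfrak c]^{<\mathfrak c}$ appears $\mathfrak c$ many times, hence cofinally often. For $\kappa+\omega\le\alpha<\mathfrak c$ let $t_\alpha=\theta_\alpha\cap[\kappa,\alpha)$,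 and define $B_\alpha\subseteq2^\omega$ for $\kappa\le\alpha<\mathfrak c$ by recursion:
\[
B_{\kappa+i}=N_i\ \ (i<\omega),\qquad\qquad B_\alpha=2^\omega\setminus\bigcup_{\xi\in t_\alpha}B_\xi\ \ (\kappa+\omega\le\alpha<\mathfrak c).
\]

\begin{lemma}\label{lem:book}
Every $B\in\mathfrak B$ is $B_\alpha$ for some $\alpha\in[\kappa,\mathfrak c)$.
\end{lemma}

\begin{proof}
Let $t\subseteq[\kappa,\mathfrak c)$ with $|t|<\mathfrak c$. As $\mathfrak c$ is regular, $t$ is bounded, so there is $\alpha\ge\kappa+\omega$ with $t\subseteq[\kappa,\alpha)$ and $\theta_\alpha=t$. Then $B_\alpha=2^\omega\setminus\bigcup_{\xi\in t}B_\xi$. So the family $\{B_\alpha:\kappa\le\alpha<\mathfrak c\}$ is closed under complements of unions of fewer than $\mathfrak c$ members. Using singletons $t$, we see that it is closed under complements, and hence under unions of fewer than $\mathfrak c$ members. It contains all $N_i$, thus all open sets, so it contains every member of $\mathfrak B$.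
\end{proof}

Finally, let $[\omega]^\omega=\{x_\alpha:\kappa\le\alpha<\mathfrak c\}$.

\subsection{The inductive hypothesis}

At the beginning of stage $\alpha\in[\kappa,\mathfrak c)$ we have the sets $a_\xi$, $\xi<\alpha$, and for each $\beta\in[\kappa,\alpha)$ a function $g_\beta\in\omega^\omega$ and countable sets $E^+_\beta,E^-_\beta\subseteq P(\mathcal A_\beta)$. We write $D_\beta=E_\beta^+\cup E_\beta^-$. The hypothesis is:
\begin{enumerate}
\item[(H1)$_\alpha$] $\mathcal A_\alpha$ is AD, and the $a_\xi$, $\xi<\alpha$, are distinct;
\item[(H2)$_\alpha$] $D_\beta$ is predense in $P(\mathcal A_\alpha)$ for every $\beta\in[\kappa,\alpha)$.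
\end{enumerate}
For $\alpha=\kappa$ this holds trivially. Let $\lambda>\kappa$ be a limit such that the hypothesis holds at all $\alpha\in[\kappa,\lambda)$. Then (H1)$_\lambda$ is clear. For (H2)$_\lambda$ let $\beta\in[\kappa,\lambda)$ and $p\in P(\mathcal A_\lambda)$. Since $F_p$ is finite, $p\in P(\mathcal A_\alpha)$ for some $\alpha\in(\beta,\lambda)$, and $T_p\cap T_d\ne\emptyset$ for some $d\in D_\beta$ by (H2)$_\alpha$.

\subsection{Stage \texorpdfstring{$\alpha$}{alpha}, first part: the code of \texorpdfstring{$B_\alpha$}{B-alpha}}

By Lemma~\ref{lem:b} choose $g_\alpha\in\omega^\omega$ with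
\begin{equation}\label{eq:g}
e_{a_\xi}\le^*g_\alpha\qquad\text{for all }\xi<\alpha .
\end{equation}
Next we define a set $O_\alpha\subseteq[\omega]^\omega$ that stands for the complement of $B_\alpha$:
\[
O_{\kappa+i}=[\omega]^\omega\setminus N_i\ \ (i<\omega),\qquad\qquad O_\alpha=\bigcup_{\xi\in t_\alpha}U(E_\xi^+)\ \ (\alpha\ge\kappa+\omega).
\]
It is $\tau_{\mathcal A_\alpha}$-open. In the first case this is so because $N_i$ is clopen in the usual topology, which $\tau_{\mathcal A_\alpha}$ refines. In the second case it is so because $E_\xi^+\subseteq P(\mathcal A_\xi)\subseteq P(\mathcal A_\alpha)$ for $\xi\in t_\alpha$. Note that the number of sets in the union does not matter here; this is why unions of fewer than $\mathfrak c$ sets are no harder than countable ones. Let $E_\alpha^+,E_\alpha^-\subseteq P(\mathcal A_\alpha)$ be the countable sets given by Lemma~\ref{lem:decide} for $O=O_\alpha$. Thus $D_\alpha=E_\alpha^+\cup E_\alpha^-$ is predense in $P(\mathcal A_\alpha)$.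

\begin{lemma}\label{lem:code}
Let $x\in[\omega]^\omega$. If $x\in U(D_\eta)$ for all $\eta\in[\kappa,\alpha]$, then $x\in B_\alpha$ iff $x\in U(E_\alpha^+)$.
\end{lemma}

\begin{proof}
By induction on $\alpha$. Since $x\in U(E_\alpha^+)\cup U(E_\alpha^-)$, $U(E_\alpha^-)\subseteq O_\alpha$ and $U(E_\alpha^+)\cap O_\alpha=\emptyset$, we have $x\in U(E_\alpha^+)$ iff $x\notin O_\alpha$. It remains to see that $x\notin O_\alpha$ iff $x\in B_\alpha$. If $\alpha=\kappa+i$ with $i<\omega$, this is clear, as $x\in[\omega]^\omega$. If $\alpha\ge\kappa+\omega$, then $x\in O_\alpha$ iff $x\in U(E_\xi^+)$ for some $\xi\in t_\alpha$. By the induction hypothesis for $\xi<\alpha$ this holds iff $x\in B_\xi$ for some $\xi\in t_\alpha$, that is, iff $x\notin B_\alpha$.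
\end{proof}

\subsection{Stage \texorpdfstring{$\alpha$}{alpha}, second part: the set \texorpdfstring{$a_\alpha$}{a-alpha}}

We apply MA($\sigma$-centered) to $P(\mathcal A_\alpha)$, which is $\sigma$-centered by Lemma~\ref{lem:basic}(d), and to the following sets. By (H2)$_\alpha$ and the first part, $D_\beta$ is predense in $P(\mathcal A_\alpha)$ for \emph{all} $\beta\in[\kappa,\alpha]$.
\begin{enumerate}
\item[(i)] $\{p:b\in F_p\}$, for $b\in\mathcal A_\alpha$.
\item[(ii)] $\{p:|s_p|\ge k\}$, for $k\in\omega$.
\item[(iii)] $\{p:p\le d\text{ for some }d\in D_\beta\}$, for $\beta\in[\kappa,\alpha]$.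
\item[(iv)] $\{p:\varphi_p(t)>g_\beta(|t|)\text{ for all }t\in[\omega]^{<\omega}\}$, for $\beta\in[\kappa,\alpha]$.
\item[(v)] If no finite subfamily of $\mathcal A_\alpha$ almost covers $x_\alpha$: the sets $\{p:s_p\cap x_\alpha\not\subseteq k\}$, for $k\in\omega$.
\item[(vi)] $\{p:\text{there is }m\in W_F(s)\text{ with }m\ge k,\ m<\max s_p\text{ and }m\notin s_p\}$, for $\beta\in[\kappa,\alpha]$, $F\in[\mathcal A_\alpha]^{<\omega}$, $k\in\omega$ and $s\in[\omega]^{<\omega}$ with $\mathrm{rk}_F(s)>0$, where $\mathrm{rk}_F$ and $W_F$ are computed from $D_\beta$. By Lemma~\ref{lem:rank}, $\mathrm{rk}_F(s)<\infty$, so $W_F(s)$ is defined, and it is infinite by (R1).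
\end{enumerate}

These sets are dense. Let $p\in P(\mathcal A_\alpha)$. For (i), add $b$ to $F_p$. For (ii), add legal numbers to $p$. For (iii), $p$ is compatible with some $d\in D_\beta$. For (iv), replace $\varphi_p$ by the function $t\mapsto\max(\varphi_p(t),g_\beta(|t|)+1)$. For (v), $x_\alpha\setminus\bigcup F_p$ is infinite, so it has a legal element $m\ge k$, which we add to $p$. For (vi), pick $m\in W_F(s)$ with $m\ge k$ and $m>\max s_p$, and add to $p$ a legal $m'>m$.

There are at most $|\alpha|<\mathfrak c$ sets in the list. Let $G\subseteq P(\mathcal A_\alpha)$ be a filter meeting all of them, and let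
\[
a_\alpha=\bigcup_{p\in G}s_p .
\]
This set is infinite by (ii). \emph{It obeys every $p\in G$:} let $m\in a_\alpha\setminus s_p$, say $m\in s_q$ with $q\in G$, and let $r\in G$ with $r\le p,q$. Then $m\in s_r\setminus s_p$, and $s_r$ obeys $p$, so $m>\max s_p$. This shows $s_p\sqsubseteq a_\alpha$ for every $p\in G$, and in particular $s_r\sqsubseteq a_\alpha$. Moreover $m\notin\bigcup F_p$ and $m\ge\varphi_p(s_r\cap m)=\varphi_p(a_\alpha\cap m)$. Hence $a_\alpha\in[p]$. The dense sets now give the following.
\begin{enumerate}
\item[(a)] $a_\alpha\cap b$ is finite for every $b\in\mathcal A_\alpha$: by (i) there is $p\in G$ with $b\in F_p$, and then $a_\alpha\cap b\subseteq s_p$. Since $a_\alpha$ is infinite, also $a_\alpha\notin\mathcal A_\alpha$. So (H1)$_{\alpha+1}$ holds.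
\item[(b)] $a_\alpha\in U(D_\beta)$ for every $\beta\in[\kappa,\alpha]$: by (iii) there are $p\in G$ and $d\in D_\beta$ with $p\le d$, so $a_\alpha\in[p]\subseteq[d]$. Hence, by Lemma~\ref{lem:code} applied at $\beta$,
\[
a_\alpha\in B_\beta\iff a_\alpha\in U(E_\beta^+)\qquad\text{for every }\beta\in[\kappa,\alpha].
\]
\item[(c)] For every $\beta\in[\kappa,\alpha]$ we have $e_{a_\alpha}(k)>g_\beta(k)$ for all but finitely many $k$. Indeed, take $p\in G$ as in (iv). If $m=e_{a_\alpha}(k)\notin s_p$, then $|a_\alpha\cap m|=k$, so $m\ge\varphi_p(a_\alpha\cap m)>g_\beta(k)$.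
\item[(d)] If no finite subfamily of $\mathcal A_\alpha$ almost covers $x_\alpha$, then $a_\alpha\cap x_\alpha$ is infinite, by (v).
\item[(e)] Let $\beta\in[\kappa,\alpha]$, $F\in[\mathcal A_\alpha]^{<\omega}$ and $\mathrm{rk}_F(s)>0$, computed from $D_\beta$. Then $W_F(s)\setminus a_\alpha$ is infinite, because for every $k$ it has an element $m\ge k$: if $p\in G$ and $m$ are as in (vi) for $k$, then $m\notin a_\alpha$ since $s_p\sqsubseteq a_\alpha$ and $m<\max s_p$, $m\notin s_p$. By Lemma~\ref{lem:pres}, $D_\beta$ is predense in $P(\mathcal A_{\alpha+1})$. So (H2)$_{\alpha+1}$ holds.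
\end{enumerate}
This completes the construction. Let $\mathcal A=\mathcal A_{\mathfrak c}=\{a_\alpha:\alpha<\mathfrak c\}$.

\section{Proof of Theorem~\ref{thm:main}}

By construction $\mathcal A\supseteq\mathcal A_0$ is AD and $|\mathcal A|=\mathfrak c$. References (b)--(d) below are to the list at the end of Section~\ref{sec:constr}.

\medskip
\noindent\emph{$\mathcal A$ is maximal.} Let $x\in[\omega]^\omega$, say $x=x_\alpha$. If some finite subfamily of $\mathcal A_\alpha$ almost covers $x$, then one of its members has infinite intersection with $x$. Otherwise $a_\alpha\cap x$ is infinite by (d).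

\medskip
\noindent\emph{Separating old from new.} Let $B\in\mathfrak B$. By Lemma~\ref{lem:book}, $B=B_\beta$ for some $\beta\in[\kappa,\mathfrak c)$. Let
\begin{align*}
K&=\{x\in[\omega]^\omega:\exists n\,\forall k\ge n\ \ e_x(k)\le g_\beta(k)\},\\
L&=\{x\in[\omega]^\omega:\exists n\,\forall k\ge n\ \ e_x(k)>g_\beta(k)\}.
\end{align*}
These sets are disjoint, and they are $F_\sigma$ in $[\omega]^\omega$ because each map $x\mapsto e_x(k)$ is continuous. If $\xi<\beta$, then $a_\xi\in K$ by \eqref{eq:g}. If $\beta\le\alpha<\mathfrak c$, then $a_\alpha\in L$ by (c). So $\mathcal A\cap K=\mathcal A_\beta$ and $\mathcal A\cap L=\mathcal A\setminus\mathcal A_\beta$.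

\medskip
\noindent\emph{$\mathcal A\cap B$ is relatively $F_\sigma$.} Since $|\mathcal A_\beta|<\mathfrak c$, Lemma~\ref{lem:Q}(a) gives an $F_\sigma$ set $Q\subseteq2^\omega$ with $\mathcal A_\beta\cap B=\mathcal A_\beta\cap Q$. By (b), $(\mathcal A\setminus\mathcal A_\beta)\cap B=(\mathcal A\setminus\mathcal A_\beta)\cap U(E^+_\beta)$. Therefore
\[
\mathcal A\cap B=\mathcal A\cap\bigl[(K\cap Q)\cup(L\cap U(E_\beta^+))\bigr].
\]
As $E_\beta^+$ is countable and each $[e]$ is closed in $[\omega]^\omega$, the set in brackets is $F_\sigma$ in $[\omega]^\omega$. So it is the trace on $[\omega]^\omega$ of an $F_\sigma$ subset of $2^\omega$, and $\mathcal A\cap B$ is relatively $F_\sigma$ in $\mathcal A$.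

\medskip
\noindent\emph{Conclusion.} Since $2^\omega\setminus B\in\mathfrak B$, the set $\mathcal A\setminus B$ is relatively $F_\sigma$ too, so $\mathcal A\cap B$ is relatively $G_\delta$ in $\mathcal A$. As $\mathcal A$ is uncountable and $\mathfrak B$ contains all Borel sets, $\mathcal A$ is a MAD $\sigma$-set. \qed

\medskip
The compatibility of conditions with the same stem was used twice: it makes MA($\sigma$-centered) applicable, and through Lemma~\ref{lem:basic}(d) it makes the codes $E_\beta^+$ countable, so that $U(E_\beta^+)$ is $F_\sigma$.

\section{Further consequences and a limitation}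

Throughout this section we assume MA($\sigma$-centered).

\begin{proposition}\label{prop:more}
Let $\mathcal A$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] Every $S\subseteq\mathcal A$ with $|S|<\mathfrak c$ is both relatively $F_\sigma$ and relatively $G_\delta$ in $\mathcal A$.
\item[(b)] If $\mathfrak c>\omega_1$, then for every boldface $\Sigma^1_2$ or $\Pi^1_2$ set $B\subseteq2^\omega$, the set $\mathcal A\cap B$ is both relatively $F_\sigma$ and relatively $G_\delta$ in $\mathcal A$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) $S$ is a union of fewer than $\mathfrak c$ singletons, so $S\in\mathfrak B$. (b) By Sierpi\'nski's theorem every boldface $\Sigma^1_2$ set is a union of $\aleph_1$ Borel sets. As $\aleph_1<\mathfrak c$, it is in $\mathfrak B$, and so is its complement.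
\end{proof}

\begin{proposition}
For every infinite AD family $\mathcal A_0$ with $|\mathcal A_0|<\mathfrak c$ there are $2^{\mathfrak c}$ families $\mathcal A$ as in Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
We run the construction of Section~\ref{sec:constr} along a binary tree of height $\mathfrak c$, with the same bookkeeping at all nodes. The nodes of stage $\alpha$ are the functions $\nu:[\kappa,\alpha)\to2$. At a node $\nu$ a family $\mathcal A_\alpha$ and the objects of the earlier stages have been built along $\nu$. We carry out the first part of stage $\alpha$ and then choose \emph{two} candidates. Let $a_\alpha^0$ be chosen as in the second part. Let $a_\alpha^1$ be chosen in the same way, but with a filter that also meets the sets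
\[
\{p:s_p\cap a_\alpha^0\not\subseteq k\}\ \ (k\in\omega)\qquad\text{and}\qquad\{p:\text{there is }m\in a_\alpha^0\text{ with }m<\max s_p,\ m\notin s_p\}.
\]
The former sets are dense because $a_\alpha^0\setminus\bigcup F_p$ is infinite for every $p\in P(\mathcal A_\alpha)$, as $a^0_\alpha$ is almost disjoint from all members of $\mathcal A_\alpha$; so a large legal element of $a_\alpha^0$ can be added to $p$. The latter set is dense because we can take $m\in a_\alpha^0$ with $m>\max s_p$ and add to $p$ a legal $m'>m$. So $a_\alpha^0\cap a_\alpha^1$ is infinite and $a_\alpha^0\not\subseteq a_\alpha^1$; in particular $a_\alpha^0\ne a_\alpha^1$. We continue with $a_\alpha=a_\alpha^i$ at the node $\nu\cup\{(\alpha,i)\}$, for $i<2$.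

About $a_\alpha$ the construction only uses that it comes from a filter meeting the sets (i)--(vi). So every branch $f:[\kappa,\mathfrak c)\to2$ yields a family $\mathcal A_f$ as in Theorem~\ref{thm:main}. If $f\neq f'$ and $\alpha$ is least with $f(\alpha)\ne f'(\alpha)$, then one of $\mathcal A_f,\mathcal A_{f'}$ contains $a_\alpha^0$ and the other contains $a_\alpha^1$, where both sets were chosen at the node $f{\restriction}[\kappa,\alpha)=f'{\restriction}[\kappa,\alpha)$. No AD family contains both, so $\mathcal A_f\ne\mathcal A_{f'}$. There are $2^{\mathfrak c}$ branches, and there are only $2^{\mathfrak c}$ families of subsets of $\omega$.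
\end{proof}

A set $X\subseteq2^\omega$ is a \emph{$Q$-set} if every subset of $X$ is relatively $G_\delta$ in $X$. In Theorem~\ref{thm:main} one cannot replace ``$\sigma$-set'' by ``$Q$-set''.

\begin{proposition}\label{prop:limit}
Every infinite MAD family has size $\mathfrak c$, and no infinite MAD family is a $Q$-set.
\end{proposition}

\begin{proof}
An infinite AD family $\mathcal A_0$ with $|\mathcal A_0|<\mathfrak c$ is not maximal. Indeed, Theorem~\ref{thm:main} gives an AD family $\mathcal A\supseteq\mathcal A_0$ of size $\mathfrak c$, and any $a\in\mathcal A\setminus\mathcal A_0$ is almost disjoint from all members of $\mathcal A_0$. So every infinite MAD family has size $\mathfrak c$. It has $2^{\mathfrak c}>\mathfrak c$ subsets, while only $\mathfrak c$ of them are relatively $G_\delta$.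
\end{proof}

In particular, closure of $\mathfrak B$ under unions of \emph{fewer than} $\mathfrak c$ members cannot be relaxed to closure under unions of $\mathfrak c$ members: the resulting class would contain every subset of $\mathcal A$.

\begin{thebibliography}{1}

\bibitem{MAD}
\emph{MAD Families With Strong Combinatorial Properties},
\url{https://www.impan.pl/shop/publication/transaction/download/product/88590}.

\end{thebibliography}

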